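\title{A union of two cones as a categoricity spectrum}

\begin{abstract}
The categoricity spectrum of a computable structure is the set of Turing degrees that compute an isomorphism between any two of its computable copies. We show that the union of the cones above two incomparable degrees can be a categoricity spectrum. More generally, for every nonempty $\Pi^0_1(0'')$ class $P\subseteq\omega^\omega$, the degrees above $\mathbf 0''$ that compute a member of $P$ form a categoricity spectrum. The structure is built from a computable tree: one pair of its copies is isomorphic exactly by way of the paths of the tree, and the tree is constructed so that $\mathbf 0'$ suffices for everything else. We also characterize the spectra above $\mathbf 0''$ that are witnessed by a single pair of copies, and we show that when a spectrum is a finite union of cones with pairwise incomparable bases, the bases are hyperarithmetic.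
\end{abstract}

\section{Introduction}\label{sec:intro}

A structure $\mathcal M$ in a computable, possibly infinite, language is \emph{computable} if its domain is a computable subset of $\omega$ and its basic predicates and functions are uniformly computable; equivalently, its atomic diagram is computable. A \emph{computable copy} of $\mathcal M$ is a computable structure isomorphic to $\mathcal M$. Two computable copies are isomorphic, but not necessarily by a computable map, and one measures the information that is needed as follows. The \emph{categoricity spectrum} $\operatorname{CatSpec}(\mathcal M)$ is the set of Turing degrees $\mathbf d$ such that for every pair $\mathcal A,\mathcal B$ of computable copies of $\mathcal M$ there is an isomorphism $f\colon\mathcal A\to\mathcal B$ with $f\le_T\mathbf d$. For a degree $\mathbf a$, the \emph{cone} above $\mathbf a$ is $\operatorname{Cone}(\mathbf a)=\{\mathbf d:\mathbf d\ge\mathbf a\}$.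

A spectrum is closed upward. If it has a least element $\mathbf a$, the \emph{degree of categoricity} of $\mathcal M$, then it is $\operatorname{Cone}(\mathbf a)$. For example, the back-and-forth argument is effective, so the spectrum of $(\mathbb Q,<)$ is $\operatorname{Cone}(\mathbf 0)$, the set of all degrees. After a cone, the simplest set closed upward is a union of two cones, and it is a single cone again unless the two bases are incomparable. The following question is posed in \cite{rigid}.

\begin{quote}
\emph{Can the union $\operatorname{Cone}(\mathbf a)\cup\operatorname{Cone}(\mathbf b)$ of the cones above two Turing-incomparable degrees be the categoricity spectrum of a computable structure?}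
\end{quote}

There are reasons to guess that it cannot. By definition,
\begin{equation}\label{eq:shape}
\operatorname{CatSpec}(\mathcal M)=\bigcap_{(\mathcal A,\mathcal B)}\ \bigcup_{f\colon\mathcal A\cong\mathcal B}\operatorname{Cone}(\deg f),
\end{equation}
where $(\mathcal A,\mathcal B)$ runs over all pairs of computable copies of $\mathcal M$. Intersections come for free. If two structures in relational languages are placed side by side, with a unary predicate marking the two parts, then a computable copy of the result is a pair of computable copies, and the spectrum of the result is the intersection of the two spectra. From degrees of categoricity $\mathbf a$ and $\mathbf b$ this produces the single cone above $\mathbf a\vee\mathbf b$: one needs $\mathbf a$ \emph{and} $\mathbf b$, whereas the question asks for $\mathbf a$ \emph{or} $\mathbf b$. If $\mathcal M$ is rigid, the inner unions in \eqref{eq:shape} have one term each, and the answer is indeed negative (Proposition~\ref{prop:rigid}). For a positive answer, the alternative ``$\mathbf a$ or $\mathbf b$'' has to appear in an inner union of \eqref{eq:shape} and then survive the intersection over all other pairs of copies, each of which might demand $\mathbf a$ alone,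 $\mathbf b$ alone, or something else. Nevertheless the answer is positive.

\begin{theorem}\label{thm:two}
There are Turing-incomparable degrees $\mathbf a,\mathbf b$, both above $\mathbf 0''$, and a computable structure whose categoricity spectrum is exactly $\operatorname{Cone}(\mathbf a)\cup\operatorname{Cone}(\mathbf b)$.
\end{theorem}

This follows from a general existence theorem, applied to a class with two elements. We say that $\mathbf d$ \emph{computes a member of} $P\subseteq\omega^\omega$ if some $u\in P$ satisfies $u\le_T\mathbf d$; the classes $\Pi^0_1(X)$ are recalled in Section~\ref{sec:conv}.

\begin{theorem}\label{thm:main}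
Let $P\subseteq\omega^\omega$ be a nonempty $\Pi^0_1(0'')$ class. There is a computable structure whose categoricity spectrum is exactly
\[
\{\mathbf d\ge\mathbf 0'':\mathbf d\text{ computes a member of }P\}.
\]
\end{theorem}

The proof has three parts. In Section~\ref{sec:structure} we attach to a computable tree $T$ a computable structure $\mathcal S$ with two elements $p,q$ such that an automorphism of $\mathcal S$ moving $p$ to $q$ carries the same information as a path of $T$; finding an isomorphism from $\mathcal S$ to another computable copy becomes the problem of solving a system of linear equations modulo $2$ along the tree. In Section~\ref{sec:evasive} we isolate a property of $T$ under which $0'$ solves all systems that arise. In Section~\ref{sec:tree} we build a tree with this property whose paths have the prescribed degrees. The remaining sections deduce Theorem~\ref{thm:two} and further unions of cones, including infinite ones (Section~\ref{sec:unions}), characterize the spectra above $\mathbf 0''$ that are witnessed by one pair of copies (Section~\ref{sec:pair}), and show that the bases of a finite union of pairwise incomparable cones must be hyperarithmetic (Section~\ref{sec:hyp}).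

\section{Conventions and background}\label{sec:conv}

\paragraph{Computations.} Let $(\varphi_e)_{e\in\omega}$ be the standard list of partial computable functions $\omega\to\omega$. We write $\varphi_{e,s}(x)\downarrow$ if the computation of $\varphi_e(x)$ is seen to halt by stage $s$, and $\varphi_{e,s}(x)\uparrow$ otherwise. The approximations increase with $s$, and, as usual, $\varphi_{e,s}(x)\downarrow=y$ implies $x,y<s$. The finite set with \emph{canonical index} $y$ is the set $D_y$ with $y=\sum_{x\in D_y}2^x$; all its elements are smaller than $y$. A sequence of finite sets is identified with the sequence of their canonical indices. Knowing a canonical index is more than being able to decide membership: it lists the whole set.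

Oracles are functions in $\omega^\omega$, and sets are identified with their characteristic functions. The $e$-th oracle computation with oracle $X$ is $\Phi_e^X$. For a string $\sigma\in\omega^{<\omega}$, $\Phi_e^\sigma(x)\downarrow$ means that the computation halts and asks only for values $\sigma(i)$ with $i<|\sigma|$. The string of the first $n$ values of $u$ is $u{\restriction}n$, and $i^\frown u$ is $u$ with $i$ put in front. The join $f_0\oplus\dots\oplus f_{k-1}$ is the function with value $f_i(x)$ at $kx+i$. A function defined on a computable subset of $\omega$ is extended by $0$; this does not change its degree. The sets $0',0'',\dots,0^{(n)}$ are the iterated jumps of the empty set, and $\{e:\varphi_e\text{ is total}\}$ has degree $\mathbf 0''$.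

We use the Friedberg--Muchnik theorem relative to an oracle $X$, in two forms. There are sets $E_1,E_2$ c.e.\ in $X$ with $E_1\not\le_TE_2\oplus X$ and $E_2\not\le_TE_1\oplus X$. There is also a sequence $(E_i)_{i\in\omega}$, uniformly c.e.\ in $X$, with $E_i\not\le_TX\oplus\bigoplus_{j\ne i}E_j$ for all $i$.

\paragraph{Effectively closed classes.} A class $P\subseteq\omega^\omega$ is $\Pi^0_1(X)$ if there is a set $W$ of strings, c.e.\ in $X$, such that $u\notin P$ if and only if some initial segment of $u$ is in $W$; for computable $X$ we write $\Pi^0_1$. Such a class is closed: if every $u{\restriction}n$ extends to a member of $P$, then $u\in P$. In practice we show that $P$ is $\Pi^0_1(X)$ by writing $u\in P$ as ``for all $n$, $S(n)$'', where $S(n)$ is decided by a procedure with oracle $u\oplus X$ that halts for every $u$; then $W$ consists of the strings that are long enough for the procedure to reject some $n$.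

The basic example explains why such classes appear in Theorem~\ref{thm:main}. For computable structures $\mathcal A,\mathcal B$ in the same language, let $\operatorname{Iso}(\mathcal A,\mathcal B)$ be the class of all $f\oplus f'$ with $f\colon\mathcal A\to\mathcal B$ an isomorphism and $f'=f^{-1}$. It is $\Pi^0_1$, because membership is the conjunction of universal conditions: $f$ and $f'$ vanish outside the domains, map the domains into each other, are inverse to each other there, and $f$ preserves every basic predicate and function at every tuple. (The inverse is included because surjectivity of $f$ alone is not a universal condition.) The inverse of a bijection between computable sets is found by search, so $f\oplus f^{-1}\equiv_Tf$.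

\paragraph{Moduli.} Let $E$ be c.e.\ in $X$, with an $X$-computable enumeration $E_0\subseteq E_1\subseteq\cdots$. Its \emph{modulus} is the function $m_E$ with $m_E(n)=0$ if $n\notin E$, and $m_E(n)=1+\min\{s:n\in E_s\}$ otherwise. Then $m_E\oplus X\equiv_TE\oplus X$: the set $E$ is where $m_E$ is nonzero, and $m_E(n)$ is found from $E\oplus X$ by search. The gain is that $v=m_E$ is a universal condition relative to $X$:
\begin{equation}\label{eq:modulus}
\begin{array}{l}
\text{for all $n$ and $s$: if $v(n)=0$, then $n\notin E_s$;}\\
\text{if $v(n)=s+1$, then $n\in E_s$ and $n\notin E_t$ for all $t<s$.}
\end{array}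
\end{equation}

\section{Upper bounds and rigid structures}\label{sec:rigid}

We first see why a structure as in Theorem~\ref{thm:two} must have automorphisms. The tool is a lemma on upper bounds of countably many functions, which is used again in Section~\ref{sec:hyp}.

\begin{lemma}\label{lem:upper}
Let $f_0,f_1,\ldots\in\omega^\omega$ and let $B_0,\dots,B_l$ be sets such that no $B_j$ is computable from any finite join $f_0\oplus\dots\oplus f_n$. There is $D\in\omega^\omega$ with $f_n\le_TD$ for all $n$ and $B_j\not\le_TD$ for all $j$.
\end{lemma}

\begin{proof}
Let $\langle n,x\rangle$ be a computable bijection $\omega^2\to\omega$. We build $D$ as the union of strings $\emptyset=\sigma_0\subset\sigma_1\subset\cdots$ and copy $f_n$, up to finitely many values, into the column $x\mapsto D(\langle n,x\rangle)$. Call a string $\tau\supseteq\sigma_s$ \emph{$s$-admissible} if $\tau(\langle n,x\rangle)=f_n(x)$ whenever $n<s$ and $|\sigma_s|\le\langle n,x\rangle<|\tau|$. The set of $s$-admissible strings is computable from $f_0\oplus\dots\oplus f_{s-1}$. Each $\sigma_{s+1}$ will be an $s$-admissible proper extension of $\sigma_s$. Then every $\sigma_t$ with $t>s$ is $s$-admissible, so $D(\langle n,x\rangle)=f_n(x)$ whenever $\langle n,x\rangle\ge|\sigma_{n+1}|$,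 and $f_n\le_TD$.

Let $(e,j)$ be the $s$-th pair in a list of all pairs with $j\le l$. If there are $x$ and $s$-admissible $\tau_0,\tau_1$ such that $\Phi_e^{\tau_0}(x)$ and $\Phi_e^{\tau_1}(x)$ halt with different values, then one of the values differs from $B_j(x)$; let $\sigma_{s+1}$ be an $s$-admissible proper extension of the corresponding string, so that $\Phi^D_e\ne B_j$. Otherwise let $\sigma_{s+1}$ be any $s$-admissible proper extension of $\sigma_s$. In this case, if $\Phi_e^D$ is total, then $\Phi_e^D(x)$ is obtained by searching for any $s$-admissible $\tau$ with $\Phi_e^\tau(x)\downarrow$: an initial segment of $D$ is one such $\tau$, and all of them give the same value. So $\Phi_e^D\le_Tf_0\oplus\dots\oplus f_{s-1}$, and again $\Phi_e^D\neq B_j$.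
\end{proof}

\begin{proposition}\label{prop:rigid}
If the computable structure $\mathcal M$ has no automorphism other than the identity, then $\operatorname{CatSpec}(\mathcal M)$ is not the union of the cones above two incomparable degrees.
\end{proposition}

\begin{proof}
Between two copies of $\mathcal M$ there is exactly one isomorphism. Let $f_0,f_1,\dots$ list these isomorphisms for all pairs of computable copies; the spectrum is the set of upper bounds of the degrees of the $f_n$. Suppose that it equals $\operatorname{Cone}(\deg A)\cup\operatorname{Cone}(\deg B)$ with $A,B$ incomparable. As $B$ computes every $f_n$ but not $A$, no finite join of the $f_n$ computes $A$; by symmetry none computes $B$. Lemma~\ref{lem:upper} gives $D$ whose degree is in the spectrum and in neither cone.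
\end{proof}

So some pair of copies must be isomorphic in several ways, of different complexity. The next section produces such a pair from a tree with several paths.

\section{The structure attached to a tree}\label{sec:structure}

A \emph{computable tree} $T$ consists of pairwise disjoint, uniformly computable sets $N_0,N_1,\ldots\subseteq\omega$, the \emph{levels}, with $N_0=\{\rho\}$, and a computable function that assigns to each node $\nu\in N_{n+1}$ its \emph{parent} in $N_n$. A node may have no children, finitely many, or infinitely many. The \emph{descendants} of $\nu$ are its children, their children, and so on. A \emph{path} is a sequence $(\nu_n)_{n\in\omega}$ with $\nu_n\in N_n$ and $\nu_n$ the parent of $\nu_{n+1}$.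

We want a structure in which an automorphism that does something at level $0$ is forced to do something at a node of level $1$, then at a child of that node, and so on. Linear algebra modulo $2$ does this: if a sum over the children of $\nu$ is odd, some child contributes. Let $G_n$ be the group of finite subsets of $N_n$ under symmetric difference, written $+$; thus $F+F=\emptyset$. Let $\partial\colon G_{n+1}\to G_n$ be the homomorphism that sends $\{\nu\}$ to $\{\text{parent of }\nu\}$; so $\partial F$ is the set of nodes with an odd number of children in $F$.

The structure consists of one copy of $G_n$ for each $n$, with the translations by generators as unary functions but with the zero element unnamed, and with $\partial$ linking consecutive levels. Since the zeros are not named, a copy may link the levels by $\partial$ followed by a translation, and it is convenient to allow this from the start. A \emph{twist} is a sequence $c=(c_n)$ with $c_n\in G_n$. The structure $\mathcal S^c$ has as elements the (codes of) pairs $(n,F)$ with $F\in G_n$, unary predicates $L_n=\{(n,F):F\in G_n\}$, and unary functions $r$ and $t_i$ $(i\in\omega)$ given by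
\[
r(n+1,F)=(n,\partial F+c_n),\qquad r(0,F)=(0,F),
\]
\[
t_i(n,F)=\begin{cases}(n,F+\{i\})&\text{if }i\in N_n,\\(n,F)&\text{otherwise.}\end{cases}
\]
If $c$ is computable, so is $\mathcal S^c$. We write $\mathcal S$ for the structure with the zero twist $c_n=\emptyset$. Its level $L_0$ has two elements,
\[
p=(0,\emptyset),\qquad q=(0,\{\rho\}),
\]
and we let $\mathcal M_T=(\mathcal S,p)$ be the expansion of $\mathcal S$ by a constant for $p$.

\begin{lemma}\label{lem:twist}
\begin{enumerate}
\item[(a)] Every computable copy $\mathcal C$ of $\mathcal S$ is computably isomorphic to $\mathcal S^c$ for some computable twist $c$.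
\item[(b)] Let $c$ be a twist. The isomorphisms $\mathcal S\to\mathcal S^c$ are exactly the maps $\psi_h(n,F)=(n,F+h_n)$, where $h=(h_n)$, $h_n\in G_n$, solves
\begin{equation}\label{eq:system}
h_n=\partial h_{n+1}+c_n\qquad(n\in\omega).
\end{equation}
Moreover $\psi_h\equiv_Th$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For $F=\{i_1,\dots,i_m\}\in G_n$ and $x\in L_n^{\mathcal C}$ put $F\cdot x=t_{i_1}\cdots t_{i_m}x$. In $\mathcal S$ we have $F\cdot(n,H)=(n,F+H)$. Hence the following hold in $\mathcal S$, and therefore in $\mathcal C$: the sets $L_n$ partition the domain; $G_n$ acts on $L_n$, and for $x,y\in L_n$ there is exactly one $F\in G_n$ with $F\cdot x=y$; $r$ maps $L_{n+1}$ to $L_n$ with $r(F\cdot x)=\partial F\cdot r(x)$; $r$ is the identity on $L_0$; and $t_i$ is the identity on $L_n$ for $i\notin N_n$.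

Let $x_n$ be the least element of $L_n^{\mathcal C}$, and let $c_n\in G_n$ be the element with $r(x_{n+1})=c_n\cdot x_n$. Both are found by search, so $c$ is computable. The computable map $\pi(n,F)=F\cdot x_n$ is a bijection $\mathcal S^c\to\mathcal C$ that preserves the $L_n$. It commutes with $t_i$, since $(F+\{i\})\cdot x_n=t_i(F\cdot x_n)$ for $i\in N_n$ and $t_i$ is the identity on both sides for $i\notin N_n$. It commutes with $r$, since $r$ is the identity on level $0$ and
\[
r(\pi(n+1,F))=\partial F\cdot r(x_{n+1})=(\partial F+c_n)\cdot x_n=\pi(r(n+1,F)).
\]

(b) An isomorphism $\psi$ preserves levels, so $\psi(n,\emptyset)=(n,h_n)$ for some $h_n\in G_n$, and it commutes with the $t_i$, so $\psi(n,F)=(n,F+h_n)$. Conversely, for any sequence $h$ the map $\psi_h$ is a bijection that preserves the $L_n$ and commutes with the $t_i$ and with $r$ on level $0$. On the higher levels,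
\[
r(\psi_h(n+1,F))=(n,\partial F+\partial h_{n+1}+c_n),\qquad\psi_h(r(n+1,F))=(n,\partial F+h_n),
\]
and these agree if and only if \eqref{eq:system} holds. Finally, $h$ computes $\psi_h$, and $h_n$ is read off from $\psi_h(n,\emptyset)$.
\end{proof}

A solution $f$ of the homogeneous system $f_n=\partial f_{n+1}$ is called a \emph{thread}. By Lemma~\ref{lem:twist}(b) with $c=0$, the automorphisms of $\mathcal S$ are the maps $\psi_f$ with $f$ a thread, and $\psi_f(p)=q$ if and only if $f_0=\{\rho\}$. The sum of a solution of \eqref{eq:system} and a thread is again a solution of \eqref{eq:system}.

\begin{lemma}\label{lem:thread}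
Every automorphism of $\mathcal S$ that maps $p$ to $q$ computes a path of $T$, and every path of $T$ computes an automorphism of $\mathcal S$ that maps $p$ to $q$.
\end{lemma}

\begin{proof}
Let $f$ be a thread with $f_0=\{\rho\}$, and put $\nu_0=\rho$. Given $\nu_n\in f_n=\partial f_{n+1}$, an odd number of elements of $f_{n+1}$ have parent $\nu_n$; the canonical index of $f_{n+1}$ lets us list them, and we let $\nu_{n+1}$ be the least one. Then $(\nu_n)$ is a path computable from $f$. Conversely, if $(\nu_n)$ is a path, then $f_n=\{\nu_n\}$ is a thread with $f_0=\{\rho\}$.
\end{proof}

To solve \eqref{eq:system} we read it node by node. For $\nu\in N_n$ let $h(\nu)\in\mathbb Z/2$ be $1$ if $\nu\in h_n$ and $0$ otherwise, and likewise for $c$ and $f$. Then \eqref{eq:system} says that at every node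
\begin{equation}\label{eq:node}
h(\nu)=c(\nu)+\sum_{\nu'\text{ child of }\nu}h(\nu')\pmod 2,
\end{equation}
where $h$ is required to have only finitely many nonzero values on each level.

\begin{example}[two rays and a dead branch]\label{ex:rays}
Let the root $\rho$ have three children $a_1,b_1,d$. Let $a_1,a_2,\dots$ and $b_1,b_2,\dots$ be rays, each node being the only child of the preceding one, and let $d$ have two children $d',d''$ with no further descendants. For a thread, \eqref{eq:node} with $c=0$ gives $f(d')=f(d'')=0$ (empty sums), hence $f(d)=0$; it gives constants $f(a_n)=\varepsilon$ and $f(b_n)=\delta$, and $f(\rho)=\varepsilon+\delta$. So $\mathcal S$ has four automorphisms, and exactly two of them map $p$ to $q$: one follows the ray $a$, the other follows the ray $b$. This is the alternative we are after. It depends on naming an element of level $0$ only: the automorphism that maps $(1,\emptyset)$ to $(1,\{a_1\})$ must follow $a$, and the one that maps $(1,\emptyset)$ to $(1,\{b_1\})$ must follow $b$.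

Now let $c$ be a twist. On the dead branch the solution is forced, starting from the leaves: $h(d')=c(d')$, $h(d'')=c(d'')$, $h(d)=c(d)+c(d')+c(d'')$. On the ray $a$ the value $h(a_1)$ is free and $h(a_{n+1})=h(a_n)+c(a_n)$, so in general one solves the system by walking along the ray. But if $c$ vanishes on both rays, we may take $h=0$ on them, without knowing where they run. Then $h(\rho)=c(\rho)+h(d)$ completes the solution.
\end{example}

In a tree with hidden paths we cannot afford to walk along them, so the two cases that were easy in the example (finitely many descendants; vanishing twist) will have to cover everything. Even dead branches have a price, and a twisted copy can be harder to reach than the copy $(\mathcal S,q)$.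

\begin{example}[dead branches can cost $0'$]\label{ex:cost}
Let $T$ consist of a computable ray $\rho=a_0,a_1,\dots$ and, whenever $m$ enters $0'$ at stage $s$, a chain of nodes $b_{m,s,j}$ of level $j$ for $m+1\le j\le m+s+1$, which starts at a child of $a_m$. Let $c$ be $1$ at the last node of each chain and $0$ elsewhere. Then $c$ is computable, since a last node $b_{m,s,n}$ of level $n$ has $m,s<n$. By \eqref{eq:node}, a solution $h$ equals $1$ on every chain, so $m\in0'$ if and only if the finite set $h_{m+1}$ contains a node $b_{m,s,m+1}$, and $h$ computes $0'$. A solution exists: level $n$ meets at most $n$ chains, and on the ray we put $h(a_0)=0$ and $h(a_{m+1})=h(a_m)+0'(m)$. So $\mathcal S^c$ is a computable copy of $\mathcal S$ and every isomorphism $\mathcal S\to\mathcal S^c$ computes $0'$, although a computable automorphism maps $p$ to $q$.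
\end{example}

\section{Evasive trees}\label{sec:evasive}

The following property says that, for each computable twist, all nodes of high level fall computably under one of the two easy cases of Example~\ref{ex:rays}.

\begin{definition}\label{def:evasive}
A computable tree $T$ is \emph{evasive} if for every computable twist $c$ there are a number $\ell$ and a partition of $\bigcup_{n\ge\ell}N_n$ into computable sets $N^0$ and $N^1$, each containing the children of all its nodes, such that
\begin{enumerate}
\item[(E0)] $c(\nu)=0$ for all $\nu\in N^0$;
\item[(E1)] every $\nu\in N^1$ has finitely many descendants, and a list of them is computable from $\nu$.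
\end{enumerate}
\end{definition}

\begin{proposition}\label{prop:jump}
Let $T$ be evasive. For every computable copy $\mathcal C$ of $\mathcal S$ there is a $0'$-computable isomorphism $\mathcal S\to\mathcal C$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:twist}(a) we may take $\mathcal C=\mathcal S^c$ with $c$ computable, and by Lemma~\ref{lem:twist}(b) we must find a $0'$-computable solution of \eqref{eq:system}. Since $\mathcal S^c\cong\mathcal S$, there is some solution $h$, of unknown complexity. Let $\ell,N^0,N^1$ be as in Definition~\ref{def:evasive}. We show that $h$ is forced on $N^1$ and can be erased on $N^0$.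

For $\nu\in N^1$ let $\varrho(\nu)\in\mathbb Z/2$ be the sum of $c(\mu)$ over $\nu$ and all its descendants $\mu$. By (E1), $\varrho$ is a computable function on $N^1$. We have $h(\nu)=\varrho(\nu)$ on $N^1$, by induction on the number of descendants of $\nu$: each child $\nu'$ lies in $N^1$ and has fewer descendants, so \eqref{eq:node} gives $h(\nu)=c(\nu)+\sum_{\nu'}\varrho(\nu')=\varrho(\nu)$.

Put $f_n=h_n\cap N^0$ for $n\ge\ell$, and $f_n=\partial f_{n+1}$ for $n=\ell-1,\dots,0$, in this order. We claim that $f$ is a thread. For $n<\ell$ the equation $f_n=\partial f_{n+1}$ is the definition. Let $n\ge\ell$ and $\nu\in N_n$. If $\nu\in N^0$, then $f$ agrees with $h$ at $\nu$ and at its children, which lie in $N^0$, and $c(\nu)=0$ by (E0); so \eqref{eq:node} reads $f(\nu)=\sum_{\nu'}f(\nu')$. If $\nu\in N^1$, then $f$ vanishes at $\nu$ and at its children, which lie in $N^1$. This proves the claim.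

Hence $k=h+f$ solves \eqref{eq:system}, and for $n\ge\ell$
\[
k_n=h_n\cap N^1=\{\nu\in N_n\cap N^1:\varrho(\nu)=1\}.
\]
The right-hand side no longer mentions $h$, and membership in it is decidable uniformly in $n$. It is finite, being a subset of $h_n$. To get its canonical index, ask $0'$ for $y=0,1,2,\dots$ whether some $\nu\ge y$ belongs to $k_n$, until the answer is no. For $n<\ell$ the sets $k_n$ are obtained from $k_\ell$ by \eqref{eq:system}. So $k\le_T0'$.
\end{proof}

The unknown solution $h$ enters only to guarantee that the sets $k_n$ are finite and solve the system. The oracle $0'$ enters only to turn a finite decidable set into a canonical index, which is also what a solution reveals in Example~\ref{ex:cost}. The computability of the copy $\mathcal C$ enters through the computability of $c$.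

\begin{proposition}\label{prop:spectrum}
Let $T$ be an evasive tree that has a path, and suppose that every path of $T$ computes $0'$. Then
\[
\operatorname{CatSpec}(\mathcal M_T)=\{\mathbf d:\mathbf d\text{ computes a path of }T\}.
\]
Moreover $(\mathcal S,p)$ and $(\mathcal S,q)$ are computable copies of $\mathcal M_T$, and every degree that computes an isomorphism between them is in the spectrum.
\end{proposition}

\begin{proof}
As $T$ has a path, Lemma~\ref{lem:thread} gives an automorphism of $\mathcal S$ that maps $p$ to $q$, so $(\mathcal S,q)$ is a computable copy of $\mathcal M_T=(\mathcal S,p)$. An isomorphism $(\mathcal S,p)\to(\mathcal S,q)$ is an automorphism of $\mathcal S$ that maps $p$ to $q$, so it computes a path by Lemma~\ref{lem:thread}. Hence every degree in the spectrum computes a path, and the last sentence of the proposition follows once we prove the converse.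

Let $\mathbf d$ compute a path. Then $\mathbf d\ge\mathbf 0'$, and $\mathbf d$ computes an automorphism $\theta$ of $\mathcal S$ with $\theta(p)=q$. Let $(\mathcal C,p_{\mathcal C})$ be a computable copy of $\mathcal M_T$. By Proposition~\ref{prop:jump} there is a $\mathbf d$-computable isomorphism $\psi\colon\mathcal S\to\mathcal C$, which may or may not respect the constant. But $p_{\mathcal C}\in L_0^{\mathcal C}=\{\psi(p),\psi(q)\}$, and $\psi\theta(p)=\psi(q)$, so one of $\psi$ and $\psi\theta$ is a $\mathbf d$-computable isomorphism $\mathcal M_T\to(\mathcal C,p_{\mathcal C})$. If $\chi$ and $\chi'$ are such isomorphisms onto two computable copies, then $\chi'\chi^{-1}$ is a $\mathbf d$-computable isomorphism between the copies.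
\end{proof}

\begin{remark}\label{rem:dominate}
A path $(\nu_n)$ of an evasive tree dominates every total computable function $\varphi$. Indeed, $c_n=\{\nu\in N_n:\nu\le\varphi(n)\}$ is a computable twist; for $n\ge\ell$ the node $\nu_n$ has infinitely many descendants, so it lies in $N^0$, and (E0) gives $\nu_n>\varphi(n)$. An evasive tree must therefore outgrow along its paths those $\varphi_e$ that are total, and it cannot wait for those that are not. In the next section the nodes guess which case holds, and this is where $\mathbf 0''$ comes from.
\end{remark}

\section{An evasive tree with prescribed paths}\label{sec:tree}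

Fix a nonempty $\Pi^0_1(0'')$ class $P$. We build an evasive tree whose paths have exactly the degrees of the functions $0''\oplus u$ with $u\in P$.

\paragraph{What the nodes guess.} The guess ``$\varphi_e$ is not total'' is never refuted by a finite amount of computation, but the guess ``$\varphi_e(k)$ diverges'' is refuted when $\varphi_e(k)$ halts. So we guess the values of
\[
g(e)=\begin{cases}0&\text{if $\varphi_e$ is total,}\\1+\min\{k:\varphi_e(k)\uparrow\}&\text{otherwise.}\end{cases}
\]
We have $g\equiv_T0''$: the set $\{e:g(e)=0\}$ has degree $\mathbf 0''$, and $0''$ decides whether $\varphi_e$ is total and, if it is not, finds the least point of divergence. A string $\alpha$ of length $n$ is \emph{plausible at stage $s$} if for every $e<n$: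
\begin{itemize}
\item if $\alpha(e)=0$, then $\varphi_{e,s}(j)\downarrow$ for all $j\le n$;
\item if $\alpha(e)=k+1$, then $\varphi_{e,s}(j)\downarrow$ for all $j<k$, and $\varphi_{e,s}(k)\uparrow$.
\end{itemize}
Consider $n=1$ and suppose that $\varphi_0$ is total. The correct guess $\alpha(0)=0$ is plausible from the stage at which $\varphi_0(0)$ and $\varphi_0(1)$ have halted. A wrong guess $\alpha(0)=k+1$ is plausible only at stages before $\varphi_0(k)$ halts. These two effects will give (E0) and (E1).

The nodes also guess a member of $P$, and they check this guess with their guess about $g$ as the oracle. Since $g\equiv_T0''$, the class $P$ is $\Pi^0_1(g)$. Fix an oracle enumeration procedure $W$ such that $u\notin P$ if and only if some initial segment of $u$ is in $W^g$. For strings $\alpha,\beta$ of the same length $n$, let $R(\alpha,\beta)$ say that no initial segment of $\beta$ is enumerated into $W^\alpha$ within $n$ steps by a computation with queries below $n$. The relation $R$ is computable, $R(\emptyset,\emptyset)$ holds, and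
\begin{equation}\label{eq:R}
u\in P\iff R(g{\restriction}n,u{\restriction}n)\text{ for all }n.
\end{equation}
Indeed, a failure of $R(g{\restriction}n,u{\restriction}n)$ exhibits an initial segment of $u$ in $W^g$; and if $u{\restriction}m\in W^g$, then $R(g{\restriction}n,u{\restriction}n)$ fails as soon as $n$ exceeds $m$, the number of steps, and the queries of the enumeration.

\paragraph{The tree.} Fix a computable bijective coding of pairs of strings by numbers. The pair $(\emptyset,\emptyset)$ is \emph{created} at stage $0$. A pair $(\alpha,\beta)$ with $|\alpha|=|\beta|=n>0$ is created at the least stage $s$, if there is one, such that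
\begin{enumerate}
\item[(C1)] the code of $(\alpha,\beta)$ is at most $s$;
\item[(C2)] $R(\alpha,\beta)$ holds;
\item[(C3)] $\alpha$ is plausible at stage $s$;
\item[(C4)] $(\alpha{\restriction}(n-1),\beta{\restriction}(n-1))$ was created at a stage smaller than $s$.
\end{enumerate}
By recursion on $s$, it is decidable whether $(\alpha,\beta)$ is created at stage $s$. The set of pairs that are ever created is only c.e., so we record the stage in the name of the node. Fix a computable injective coding of triples, with computable range and with $\langle\alpha,\beta,s\rangle\ge s$. If $(\alpha,\beta)$ is created at stage $s$ and $|\alpha|=n$, then $\langle\alpha,\beta,s\rangle$ is a node of level $n$, \emph{the node of} $(\alpha,\beta)$; for $n>0$ its parent is the node of $(\alpha{\restriction}(n-1),\beta{\restriction}(n-1))$, which is found by checking the stages below $s$. This defines a computable tree $T_P$.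

\begin{lemma}\label{lem:paths}
The paths of $T_P$ are exactly the sequences of nodes of $(g{\restriction}n,u{\restriction}n)_{n\in\omega}$ with $u\in P$. The path given by $u$ has the degree of $g\oplus u$.
\end{lemma}

\begin{proof}
A path consists of nodes $\langle\alpha{\restriction}n,\beta{\restriction}n,s_n\rangle$ for some $\alpha,\beta\in\omega^\omega$, with $s_0<s_1<\cdots$ by (C4). Fix $e$ and apply (C3) at all levels $n>e$. If $\alpha(e)=0$, then $\varphi_e(j)\downarrow$ for all $j\le n$ and all $n>e$, so $g(e)=0$. If $\alpha(e)=k+1$, then $\varphi_e(j)\downarrow$ for $j<k$, and $\varphi_{e,s_n}(k)\uparrow$ for all $n>e$; as the $s_n$ are unbounded, $\varphi_e(k)\uparrow$, so $g(e)=k+1$. Thus $\alpha=g$, and then $\beta\in P$ by (C2) and \eqref{eq:R}.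

Conversely, let $u\in P$. We show by induction on $n$ that $(g{\restriction}n,u{\restriction}n)$ is created. Let $n>0$. Condition (C2) holds by \eqref{eq:R}. Conditions (C1) and (C4) hold at all large stages, the latter by induction. So does (C3): the finitely many convergences that plausibility demands of $g{\restriction}n$ eventually occur, and the divergences that it demands hold at every stage. The resulting path computes $g\oplus u$ by decoding its nodes, and $g\oplus u$ computes the path by searching for the creation stages.
\end{proof}

\begin{lemma}\label{lem:evasive}
The tree $T_P$ is evasive.
\end{lemma}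

\begin{proof}
Let $c$ be a computable twist, and fix $e$ such that $\varphi_e$ is total and $c_n=D_{\varphi_e(n)}$ for all $n$. Let $\ell=e+1$. Put a node $\langle\alpha,\beta,s\rangle$ of level at least $\ell$ into $N^0$ if $\alpha(e)=0$, and into $N^1$ otherwise. Both sets are computable, and a child has the same value $\alpha(e)$ as its parent.

(E0) Let $\nu=\langle\alpha,\beta,s\rangle\in N^0$ have level $n>e$. By (C3), $\varphi_{e,s}(n)\downarrow=y$ for some $y$, and $y<s\le\nu$. All elements of $c_n=D_y$ are smaller than $y$, so $\nu\notin c_n$. In words, the node was created after $c_n$ had been computed and has a name too large to be mentioned in it.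

(E1) Let $\nu=\langle\alpha,\beta,s\rangle\in N^1$, with $\alpha(e)=k+1$. Since $\varphi_e$ is total, we can compute from $\nu$ the least stage $s_0$ with $\varphi_{e,s_0}(k)\downarrow$. A descendant $\langle\alpha',\beta',s'\rangle$ of $\nu$ has $\alpha'(e)=k+1$, so $\varphi_{e,s'}(k)\uparrow$ by (C3), and therefore $s'<s_0$. By (C1) the code of $(\alpha',\beta')$ is also smaller than $s_0$. This leaves finitely many candidates, and for each we can decide whether it is a node and a descendant of $\nu$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Lemma~\ref{lem:paths}, a degree computes a path of $T_P$ if and only if it computes $g\oplus u$ for some $u\in P$, that is, if and only if it is at least $\mathbf 0''$ and computes a member of $P$. In particular every path computes $0'$, and $T_P$ has a path because $P\ne\emptyset$. By Lemma~\ref{lem:evasive}, Proposition~\ref{prop:spectrum} applies, and $\mathcal M_{T_P}$ has the required spectrum.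
\end{proof}

\section{Unions of cones}\label{sec:unions}

To obtain a union of cones from Theorem~\ref{thm:main} we need a $\Pi^0_1(0'')$ class with one member for each cone. Moduli provide the members, and a label in front tells which condition a member has to satisfy.

\begin{corollary}\label{cor:ce}
Let $I$ be a nonempty finite set or $I=\omega$, and let $(E_i)_{i\in I}$ be uniformly c.e.\ in $0''$. Then $\bigcup_{i\in I}\operatorname{Cone}(\deg(E_i\oplus0''))$ is the categoricity spectrum of a computable structure.
\end{corollary}

\begin{proof}
We may take $I\subseteq\omega$. Fix uniformly $0''$-computable enumerations of the $E_i$, and let $u_i=i^\frown m_{E_i}$ and $P=\{u_i:i\in I\}$. A function $i^\frown v$ is in $P$ if and only if $i\in I$ and $v$ satisfies \eqref{eq:modulus} for $E_i$. By uniformity this is a universal condition relative to $0''$, so $P$ is $\Pi^0_1(0'')$. A degree is at least $\mathbf 0''$ and computes $u_i$ if and only if it computes $u_i\oplus0''\equiv_TE_i\oplus0''$. So the spectrum given by Theorem~\ref{thm:main} is the stated union.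
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:two}]
By the Friedberg--Muchnik theorem relative to $0''$, there are $E_1,E_2$ c.e.\ in $0''$ with $E_1\not\le_TE_2\oplus0''$ and $E_2\not\le_TE_1\oplus0''$. The degrees $\mathbf a=\deg(E_1\oplus0'')$ and $\mathbf b=\deg(E_2\oplus0'')$ are incomparable and lie above $\mathbf 0''$. Apply Corollary~\ref{cor:ce} with $I=\{1,2\}$.
\end{proof}

With $I=\omega$ and the second form of the Friedberg--Muchnik theorem, $E_i\not\le_T0''\oplus\bigoplus_{j\ne i}E_j$, Corollary~\ref{cor:ce} gives a spectrum that is the union of infinitely many cones with pairwise incomparable bases. The bases may also lie higher in the arithmetical hierarchy. A degree is \emph{c.e.\ in and above} $\mathbf x$ if it contains a set that is c.e.\ in $\mathbf x$ and computes $\mathbf x$.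

\begin{corollary}\label{cor:singletons}
Let $\mathbf a_1,\dots,\mathbf a_m\ge\mathbf 0''$ be degrees each of which contains a function $f$ such that $\{f\}$ is a $\Pi^0_1$ class. Then $\bigcup_{i=1}^m\operatorname{Cone}(\mathbf a_i)$ is the categoricity spectrum of a computable structure. The hypothesis holds if each $\mathbf a_i$ is c.e.\ in and above $\mathbf 0^{(n_i)}$ for some $n_i\ge2$.
\end{corollary}

\begin{proof}
Let $f_i\in\mathbf a_i$ with $\{f_i\}$ a $\Pi^0_1$ class. The class $P=\{i^\frown f_i:1\le i\le m\}$ is $\Pi^0_1$, hence $\Pi^0_1(0'')$: take the strings that begin with a number outside $\{1,\dots,m\}$, and the strings $i^\frown\sigma$ with $\sigma$ in the c.e.\ set for $\{f_i\}$. A degree computes a member of $P$ if and only if it is above some $\mathbf a_i$, and then it is above $\mathbf 0''$. Apply Theorem~\ref{thm:main}.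

For the last sentence, suppose that $\{f\}$ is $\Pi^0_1$ and that $E=W^f$ for an oracle enumeration procedure $W$; let $m_E$ be the modulus for this enumeration. Then $f^*\oplus v=f\oplus m_E$ if and only if $f^*\in\{f\}$ and $v$ satisfies \eqref{eq:modulus} with $W^{f^*}_s$ in place of $E_s$. Both conditions are universal, so $\{f\oplus m_E\}$ is $\Pi^0_1$, and $f\oplus m_E\equiv_Tf\oplus E$. Start with the zero function in $\mathbf 0$. If $f\in\mathbf 0^{(n)}$ is a $\Pi^0_1$ singleton, the choice $E=0^{(n+1)}$ gives one in $\mathbf 0^{(n+1)}$, so by induction every $\mathbf 0^{(n)}$ contains one. If $E$ is c.e.\ in $0^{(n)}$ and computes it, the same step gives one in $\deg(f\oplus E)=\deg E$.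
\end{proof}

\section{Spectra witnessed by one pair of copies}\label{sec:pair}

In the structures built above, one pair of copies is the hardest, and the intersection in \eqref{eq:shape} reduces to a single term. Above $\mathbf 0''$ the spectra of this kind can be described completely.

\begin{theorem}\label{thm:pair}
Let $\mathcal D$ be a set of degrees, all of them $\ge\mathbf 0''$. The following are equivalent.
\begin{enumerate}
\item[(i)] $\mathcal D$ is the categoricity spectrum of a computable structure $\mathcal M$ that has computable copies $\mathcal A,\mathcal B$ such that every degree computing an isomorphism $\mathcal A\to\mathcal B$ is in the spectrum.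
\item[(ii)] $\mathcal D=\{\mathbf d:\mathbf d\text{ computes a member of }P\}$ for some nonempty $\Pi^0_1$ class $P\subseteq\omega^\omega$.
\end{enumerate}
\end{theorem}

\begin{proof}
(i)$\Rightarrow$(ii). Let $P=\operatorname{Iso}(\mathcal A,\mathcal B)$, a nonempty $\Pi^0_1$ class. A degree computes a member of $P$ if and only if it computes an isomorphism $\mathcal A\to\mathcal B$. Every degree in $\mathcal D$ does so by the definition of the spectrum, and every degree that does so is in $\mathcal D$ by hypothesis.

(ii)$\Rightarrow$(i). The class $P$ is $\Pi^0_1(0'')$. By the proof of Theorem~\ref{thm:main}, the spectrum of $\mathcal M_{T_P}$ is the set of degrees in $\mathcal D$ that are at least $\mathbf 0''$, and this is $\mathcal D$ by the hypothesis on $\mathcal D$, which is used only here. By Proposition~\ref{prop:spectrum}, the copies $(\mathcal S,p)$ and $(\mathcal S,q)$ are as required.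
\end{proof}

\section{The bases of the cones are hyperarithmetic}\label{sec:hyp}

We finish with a restriction on the cones that can occur. A class $P\subseteq\omega^\omega$ is $\Sigma^1_1$ if $P=\{f:\exists w\,(f\oplus w\in Q)\}$ for a $\Pi^0_1$ class $Q$, and a set $B\subseteq\omega$ is $\Sigma^1_1$ if $B=\{n:\exists w\,(n^\frown w\in Q)\}$ for a $\Pi^0_1$ class $Q$; no parameters are allowed. We use two textbook facts. First, a set is hyperarithmetic if and only if it and its complement are $\Sigma^1_1$. Second, the $\Sigma^1_1$ relations include the arithmetical ones and are closed under $\wedge$, $\vee$, both number quantifiers, and existential quantification over $\omega^\omega$. It follows that a relation which is arithmetical in finitely many hyperarithmetic sets $B$ is $\Sigma^1_1$: move the negations inward and replace ``$n\in B$'' and ``$n\notin B$'' by their $\Sigma^1_1$ definitions. The same applies to its negation, so a set that is arithmetical in a hyperarithmetic set is hyperarithmetic. A degree is hyperarithmetic if its sets are.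

\begin{theorem}\label{thm:hyp}
If a categoricity spectrum equals $\bigcup_{i<m}\operatorname{Cone}(\mathbf a_i)$ with finitely many pairwise incomparable degrees $\mathbf a_i$, then all $\mathbf a_i$ are hyperarithmetic.
\end{theorem}

The plan extends that of Proposition~\ref{prop:rigid}: find a degree in the spectrum that lies in no cone. Now there are many isomorphisms between two copies, and we have to choose one for each pair so that the finite joins of the choices stay weak. We do not know that the pairs of computable copies can be listed effectively, so the next lemma assumes no uniformity.

\begin{lemma}\label{lem:avoid}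
Let $(P_n)_{n\in\omega}$ be any sequence of nonempty $\Sigma^1_1$ classes in $\omega^\omega$, and let $B_0,\dots,B_l$ be sets that are not hyperarithmetic. There are $f_n\in P_n$ such that no $B_j$ is computable from any $f_0\oplus\dots\oplus f_n$.
\end{lemma}

\begin{proof}
Write $P_n=\{f:\exists w\,(f\oplus w\in P_n')\}$ with $P_n'$ a nonempty $\Pi^0_1$ class. If $f_n\oplus w_n\in P_n'$ satisfy the conclusion for $(P'_n)$, then the $f_n$ satisfy it for $(P_n)$. So we may assume that every $P_n$ is $\Pi^0_1$. This is the point of the reduction: we shall take a limit, and $\Pi^0_1$ classes are closed. We identify a tuple $\bar f=(f_0,\dots,f_s)$ with its join.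

We define nonempty $\Pi^0_1$ classes $Q_s\subseteq P_0\times\dots\times P_s$, starting with $Q_0=P_0$. Fix a list of triples $(e,j,k)$ with $j\le l$ and $k\ge1$ that contains every such triple and whose $s$-th term has $k\le s+1$. Given $Q_s$, let $(e,j,k)$ be the $s$-th triple and write $\Phi(\bar f;x)$ for $\Phi_e^{f_0\oplus\dots\oplus f_{k-1}}(x)$.

\emph{Avoiding $B_j$.} We find a nonempty $\Pi^0_1$ class $Q'_s\subseteq Q_s$ with $\Phi(\bar f;\cdot)\ne B_j$ for all $\bar f\in Q'_s$. If $\Phi(\bar f;x)$ diverges for some $\bar f\in Q_s$ and some $x$, let $Q'_s$ consist of the members of $Q_s$ for which the computation at this $x$ diverges; divergence is a universal condition. Otherwise, if $\Phi(\bar f;x)\ne B_j(x)$ for some $\bar f\in Q_s$ and some $x$, let $Q'_s$ consist of the members of $Q_s$ that agree with $\bar f$ on the finitely many values used in this computation. One of the two cases applies. If not, then $\Phi(\bar f;\cdot)=B_j$ for all $\bar f$ in the nonempty class $Q_s$, so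
\[
x\in B_j\iff\exists\bar f\in Q_s\ \Phi(\bar f;x)=1,\qquad x\notin B_j\iff\exists\bar f\in Q_s\ \Phi(\bar f;x)=0,
\]
and $B_j$ is hyperarithmetic, contrary to the hypothesis.

\emph{Fixing values and adding a coordinate.} Pick a member of $Q'_s$, let $Q''_s$ consist of the members of $Q'_s$ that agree with it at all arguments below $s$ in each coordinate, and put $Q_{s+1}=Q''_s\times P_{s+1}$.

For $t\ge s$, the first $s+1$ coordinates of a member of $Q_t$ form a member of $Q_s$. Hence the values fixed at different stages are compatible, and they define $f_0,f_1,\ldots\in\omega^\omega$. For $t\ge s$, the first $s+1$ coordinates of a member of $Q_{t+1}$ form a member of $Q_s$ that agrees with $(f_0,\dots,f_s)$ at all arguments below $t$. Since $Q_s$ is closed, $(f_0,\dots,f_s)\in Q_s$ for every $s$. Therefore $f_s\in P_s$, and $(f_0,\dots,f_{s+1})\in Q_{s+1}$ gives $(f_0,\dots,f_s)\in Q'_s$. So $\Phi_e^{f_0\oplus\dots\oplus f_{k-1}}\ne B_j$ for all $e,j,k$.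
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:hyp}]
Let $\operatorname{CatSpec}(\mathcal M)=\bigcup_{i<m}\operatorname{Cone}(\mathbf a_i)$ and choose sets $A_i\in\mathbf a_i$. Suppose that some $A_i$ is not hyperarithmetic. In each of two cases we find a degree in the spectrum that computes no $A_i$, which is a contradiction.

\emph{Case 1: no $A_i$ is hyperarithmetic.} Let $(P_n)$ list, with repetitions if necessary, the nonempty $\Pi^0_1$ classes $\operatorname{Iso}(\mathcal A,\mathcal B)$ for all pairs of computable copies of $\mathcal M$. Lemma~\ref{lem:avoid} gives $f_n\in P_n$ whose finite joins compute no $A_i$, and Lemma~\ref{lem:upper} gives $D$ that computes all $f_n$ and no $A_i$. The degree of $D$ is in the spectrum.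

\emph{Case 2: some $A_i$, call it $B$, is hyperarithmetic, and some $A_j$ is not.} Lemma~\ref{lem:avoid} cannot avoid hyperarithmetic sets, so we build their avoidance into the class to which the lemma is applied. For this class to be $\Sigma^1_1$ we need a hyperarithmetic list of the copies of $\mathcal M$, and $B$ provides one.

Call $e$ an \emph{index} if $\varphi_e$ is total and describes, in a fixed format, the characteristic function of a domain and the values on it of all basic predicates and functions of the language of $\mathcal M$, with the basic functions mapping the domain into itself; let $\mathcal C_e$ be the structure described. Being an index is arithmetical, and for indices $e,e'$ the statement ``$\Phi_a^X$ is total and belongs to $\operatorname{Iso}(\mathcal C_e,\mathcal C_{e'})$'' is arithmetical in $a,e,e',X$. Let $J$ be the set of indices $e$ with $\mathcal C_e\cong\mathcal M$. Since $\deg B$ is in the spectrum, $e\in J$ if and only if $e$ is an index and some $\Phi_a^B$ is total and belongs to $\operatorname{Iso}(\mathcal M,\mathcal C_e)$. So $J$ is arithmetical in $B$, hence hyperarithmetic.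

Let $K$ be the class of all $X\in\omega^\omega$ such that
\begin{itemize}
\item for all $e,e'\in J$ there is $a$ such that $\Phi^X_a$ is total and belongs to $\operatorname{Iso}(\mathcal C_e,\mathcal C_{e'})$, and
\item for each $i<m$ with $A_i$ hyperarithmetic, $\Phi_a^X\ne A_i$ for all $a$.
\end{itemize}
Thus $X\in K$ if and only if $\deg X$ is in the spectrum and $X$ computes no hyperarithmetic $A_i$. The definition is arithmetical in $J$ and finitely many hyperarithmetic sets $A_i$, so $K$ is $\Sigma^1_1$. It is nonempty: $\deg A_j$ is in the spectrum, and a hyperarithmetic $A_i$ has $i\ne j$, so $A_i\not\le_TA_j$ by incomparability. Apply Lemma~\ref{lem:avoid} with $P_0=K$, $P_n=\omega^\omega$ for $n>0$, and the sets $A_i$ that are not hyperarithmetic. We obtain $X\in K$ that computes none of these. So $\deg X$ is in the spectrum and $X$ computes no $A_i$.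
\end{proof}

\begin{remark}
Incomparability is used only to see that $K\neq\emptyset$, and it cannot be dropped: the spectrum of $(\mathbb Q,<)$ equals $\operatorname{Cone}(\mathbf 0)\cup\operatorname{Cone}(\mathbf a)$ for every degree $\mathbf a$, while only countably many degrees are hyperarithmetic. The finiteness of the union is what makes the second condition in the definition of $K$ arithmetical in finitely many hyperarithmetic sets.
\end{remark}

\begin{thebibliography}{1}

\bibitem{rigid}
\emph{Categoricity Spectra for Rigid Structures},
\texttt{https://www.projecteuclid.org/\allowbreak download/\allowbreak pdfview\_1/\allowbreak euclid.ndjfl/\allowbreak 1446210671}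

\end{thebibliography}
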